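# Rank-four schemes with no full set of sections over any flat cover

## 1. A rank-four algebra over the ring of products $u_iv_j$

Let $k$ be a field with $\operatorname{char} k\neq 2$, and let $P=k[u_1,u_2,u_3,v_1,v_2]$. Give each $u_i$ weight $1$ and each $v_j$ weight $-1$. Put $t_{ij}=u_iv_j$ and
$$R=k[t_{ij}:1\le i\le 3,\ 1\le j\le 2]\subset P .$$
A monomial of weight $0$ has equal degrees in $u$ and in $v$, so it is a product of $t_{ij}$'s; hence $R$ is exactly the weight-$0$ part of $P$. A monomial of weight $1$ has one more $u$ than $v$; splitting off one $u_l$ leaves weight $0$. So the weight-$1$ part of $P$ is $\sum_l u_lR$. The ring $R$ is a Noetherian domain. Write $K=\operatorname{Frac}R\subset K_0=\operatorname{Frac}P$, let $\mathfrak m\subset R$ be the ideal generated by the $t_{ij}$, and let $o=V(\mathfrak m)\in S=\operatorname{Spec}R$, a point with residue field $k$.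

We build a rank-four algebra over $R$ whose four geometric points are a pair in the $(x,y)$-plane and a pair on the $z$-axis. Put $\kappa=u_1v_1^2+u_2v_2^2$ and
$$D=P[\varphi]/(\varphi^2+u_1u_2)\ \times\ P[\psi]/(\psi^2+u_3\kappa),$$
$$x=(u_1v_1-\varphi v_2,\,0),\qquad y=(-u_2v_2-\varphi v_1,\,0),\qquad z=(0,\psi).$$
The terms in $\varphi$ cancel in $v_1x-v_2y$, and we get $v_1x-v_2y=(\kappa,0)$. I claim that
$$\begin{aligned}x^2&=t_{11}x+t_{12}y,\qquad xy=-t_{22}x+t_{11}y,\qquad y^2=-t_{21}x-t_{22}y,\\ xz&=yz=0,\qquad z^2=-(t_{11}t_{31}+t_{22}t_{32})+t_{31}x-t_{32}y.\end{aligned}\tag{1}$$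

**Check of the table.** Use $\varphi^2=-u_1u_2$ in the first factor.

* $x^2$: both sides equal $u_1^2v_1^2-2u_1v_1v_2\varphi-u_1u_2v_2^2$.
* $xy$: both sides equal $-2u_1u_2v_1v_2+\varphi(u_2v_2^2-u_1v_1^2)$.
* $y^2$: both sides equal $u_2^2v_2^2+2u_2v_1v_2\varphi-u_1u_2v_1^2$.
* $z^2$: we have $z^2=(0,-u_3\kappa)=-u_3\kappa\cdot 1+u_3(\kappa,0)$. Here $u_3(\kappa,0)=u_3v_1x-u_3v_2y=t_{31}x-t_{32}y$, and $u_3\kappa=t_{11}t_{31}+t_{22}t_{32}$.

All coefficients in (1) lie in $R$, so
$$B:=R+Rx+Ry+Rz\subset D$$
is an $R$-algebra.

**$B$ is free of rank $4$.** We show that $1,x,y,z$ are linearly independent even over $P$. Suppose $a+bx+cy+dz=0$ with coefficients in $P$. The second factor reads $a+d\psi=0$, so $a=d=0$. The first factor then gives $bu_1v_1-cu_2v_2=0$ and $bv_2+cv_1=0$. The determinant of this system is $u_1v_1^2+u_2v_2^2=\kappa\ne0$, so $b=c=0$.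

**$B$ is generically étale.** By this independence, $B\otimes_RK_0\to D\otimes_PK_0$ is an injection of $K_0$-spaces of dimension $4$, hence an isomorphism. Since $\operatorname{char}k\ne2$ and $u_1u_2$, $u_3\kappa$ are nonzero, $D\otimes_PK_0$ is étale over $K_0$. Étaleness can be tested after extending the ground field, so $B_K:=B\otimes_RK$ is étale over $K$.

**The four geometric points.** Let $\Omega$ be an algebraic closure of $K_0$, and choose $\varphi_0,\psi_0\in\Omega$ with $\varphi_0^2=-u_1u_2$ and $\psi_0^2=-u_3\kappa$. The $K$-homomorphisms $B_K\to\Omega$ are the following four, and they are distinct: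
$$\begin{aligned}Q_{1},Q_2:&\quad x=u_1v_1-\epsilon\varphi_0v_2,\quad y=-u_2v_2-\epsilon\varphi_0v_1,\quad z=0\qquad(\epsilon=1,-1);\\ Q_{3},Q_4:&\quad x=y=0,\quad z=\psi_0,\,-\psi_0 .\end{aligned}\tag{2}$$

At $o$ all $t_{ij}$ vanish, and (1) shows that the fibre of $B$ there is $k[x,y,z]/(x,y,z)^2$. So $Z:=\operatorname{Spec}B\to S$ is a family that generically consists of four distinct points, and over $o$ these points collapse to a fat point with a three-dimensional tangent space.

## 2. Full sets of sections, and what $Z$ shows about them

Over a field, $N$ distinct points can be listed. The notion below says what it means to list the points of a family, with multiplicity, when points collide. Let $S$ be an arbitrary scheme and $Z/S$ a finite locally free $S$-scheme of rank $N\ge2$. For an endomorphism of a locally free module of rank $N$ we use its characteristic polynomial, and for $f\in B$ we write $\det(T-f\mid B)$ for that of multiplication by $f$.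

**Definition.** A sequence $P_1,\dots,P_N$ of points $P_i\in Z(S)$ is a *full set of sections* of $Z/S$ if for every affine $S$-scheme $\operatorname{Spec}(R)$, with $Z_R=\operatorname{Spec}(B)$, and every $f\in B$,
$$\det(T-f\mid B)=\prod_{i=1}^N\bigl(T-f(P_i)\bigr)\quad\text{in }R[T].\tag{3}$$

Equivalently, the morphism $\coprod_{i=1}^NS\to Z$ given by the $P_i$ preserves characteristic polynomials of all functions after every affine base change. We say that $Z/S$ *admits a full set of sections locally f.p.p.f. on $S$* if there is an fppf covering $\{S_i\to S\}$ (flat morphisms, locally of finite presentation, jointly surjective) such that each $Z_{S_i}/S_i$ admits a full set of sections. For fpqc coverings we shall use only that the $S_i\to S$ are flat and jointly surjective.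

Three small examples.

* If $B=R^N$, the $N$ coordinate projections form a full set: multiplication by $f=(f_1,\dots,f_N)$ is diagonal.
* If $B=R^2$ with $R\ne0$, taking the first projection twice does not give a full set: for $f=(1,0)$ the left side of (3) is $(T-1)T$ and the right side is $(T-1)^2$.
* If $B=k[x,y,z]/(x,y,z)^2$ over a field $k$, the only $k$-point, repeated four times, is a full set. Over any $k$-algebra, $f=c+(\text{nilpotent part }\alpha x+\beta y+\gamma z)$, and in the basis $1,x,y,z$ multiplication by $f$ is triangular with diagonal entries $c$. So both sides of (3) are $(T-c)^4$.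

It is a known fact that $Z/S$ admits a full set of sections locally f.p.p.f. whenever $Z$ is embeddable as a closed subscheme in a smooth curve $C/S$. The question, posed in "Arithmetic Moduli" (https://github.com/YifeiZhu/YifeiZhu.github.io), is whether this is true for every $Z/S$. The answer is no, and the family of Section 1 shows it.

**Theorem A.** Let $k$ be a field of odd characteristic $p$ (for example $\mathbb F_3$), and let $R$, $\mathfrak m$, $o$, $S$ be as in Section 1. There is an explicit finite free $Z/S$ of rank $4$, namely the one of Section 1, such that for every flat morphism $S'\to S$ whose image contains $o$, $Z_{S'}/S'$ has no full set of sections. Hence $Z/S$ does not admit a full set of sections locally fppf (or fpqc) on $S$.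

**Theorem B.**

1. The same holds for every rank $N\ge4$.
2. In Theorem A and in (1), $S$ may be replaced by the Artinian local scheme $\operatorname{Spec}R/\mathfrak m^c$ for a suitable $c$; so $S$ can be the spectrum of a finite local ring.
3. If $k$ is a field of characteristic $0$ and $N\ge4$, the same construction gives $Z/S$ that does not admit a full set of sections fppf-locally.

**Theorem C.** For $N=2,3$ and every scheme $S$, the answer is yes: Zariski-locally on $S$, there is a full set of sections after a finite free covering of degree $N!$.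

So $N\le3$ is the sharp range for a positive answer over all schemes. For schemes purely of characteristic $2$ and $N\ge4$ no result is claimed.

The condition (3) quantifies over all base changes. For free $B$ it is a finite list of equations.

**Lemma 1.** Let $B$ be free over $R$ with basis $e_1,\dots,e_N$, let $R'$ be an $R$-algebra, and let $P_1,\dots,P_N:B\to R'$ be $R$-algebra homomorphisms. They form a full set of sections of $Z_{R'}/R'$ if and only if (3) holds over $R'[X_1,\dots,X_N]$ for the single function $f=X_1e_1+\dots+X_Ne_N$.

*Proof.* "Only if" is the definition applied to the $R'$-algebra $R'[X_1,\dots,X_N]$. Conversely, let $R''$ be an $R'$-algebra and $f''=\sum r_je_j\in B\otimes_RR''$. The homomorphism $R'[X]\to R''$, $X_j\mapsto r_j$, carries the generic $f$ to $f''$. Characteristic polynomials commute with base change, so (3) for $f$ gives (3) for $f''$. $\square$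

## 3. Roots of one polynomial, and the rank-two case

**Monogenic algebras.** Suppose $B=R[x]/(h)$ with $h$ monic of degree $N$. Adjoining roots of $h$ one at a time gives a free $R$-algebra $R'$ of rank $N!$ over which $h=\prod_i(X-\xi_i)$. Let $P_i:x\mapsto\xi_i$. These form a full set. To see this, it suffices by base change and Lemma 1 to treat $\mathbb Z[\xi_1,\dots,\xi_N]$ with independent variables $\xi_i$ and the algebra $\mathbb Z[\xi][x]/\prod(x-\xi_i)$. Over $L=\mathbb Q(\xi)$, the Chinese remainder theorem says that $(P_1,\dots,P_N)$ is an isomorphism onto $L^N$. So (3) holds for the generic element over $L[X]$, and both sides have coefficients in $\mathbb Z[\xi][X]\subset L[X]$.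

**Theorem C for $N=2$.** First we arrange a basis containing $1$; this works for every $N$. The question is Zariski-local on $S$, so let $S=\operatorname{Spec}R$ with $B$ free. At a given point $s$ the fibre of $B$ is a nonzero algebra, so $1$ is nonzero there and extends to a basis of the fibre. Lift the other basis vectors to $B$. The determinant of $1$ and the lifts with respect to an $R$-basis of $B$ is invertible at $s$, hence near $s$. So locally $B$ has an $R$-basis containing $1$.

For $N=2$ write $B=R\oplus Rx$ with $x^2=ax-b$. Take $R'=B$, free of rank $2=2!$, and write $\xi$ for $x$ viewed in $R'$. Put $P_1:x\mapsto\xi$ and $P_2:x\mapsto a-\xi$. The second is a homomorphism because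
$$(a-\xi)^2=a^2-2a\xi+(a\xi-b)=a^2-a\xi-b=a(a-\xi)-b.$$
For $f=c+dx$ we have $\operatorname{tr}f=2c+ad=f(P_1)+f(P_2)$ and $\det f=c^2+acd+bd^2$. The latter equals $f(P_1)f(P_2)=(c+d\xi)(c+d(a-\xi))$, because $\xi(a-\xi)=a\xi-\xi^2=b$. The same computation holds after any base change. $\square$

This method stops at rank $3$: the algebra $k[x,y]/(x,y)^2$ is not monogenic, even after extending $k$. Indeed each of its elements is $c+\eta$ with $\eta^2=0$, and generates a subalgebra of dimension at most $2$. Rank $3$ can be rescued, as Section 11 shows. Rank $4$ cannot.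

## 4. The universal algebra, and the role of flatness

Let $Z$ be as in Section 1. Nothing goes wrong on single fibres of the kind we have met: over $o$ the repeated point is a full set, and over $\Omega$ the points $Q_1,\dots,Q_4$ are a full set since $B\otimes_R\Omega\cong\Omega^4$. The obstruction must come from putting the fibres together.

The natural first attempt is to write down the universal place where a full set exists. Let $P_i:B\to B^{\otimes_R4}$ be the $i$-th coprojection, and let $f=X_0+X_1x+X_2y+X_3z$ be the generic element. Set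
$$A=B^{\otimes_R4}/\mathfrak a,$$
where $\mathfrak a$ is generated by the coefficients, in $T$ and the $X$'s, of $\det(T-f\mid B)-\prod_i(T-f(P_i))$. By Lemma 1, giving a full set of sections of $Z$ over an $R$-algebra $R'$ is the same as giving an $R$-homomorphism $A\to R'$. The $R$-module $A$ is finite.

Is $\operatorname{Spec}A\to S$ the covering we want? It is finite. It is also surjective: $(Q_1,\dots,Q_4)$ defines a $K$-homomorphism $A\otimes_RK\to\Omega$, so $A\otimes_RK\neq0$, and the image of $\operatorname{Spec}A$ is closed and contains the generic point. So over a finite surjective $S$-scheme a full set does exist. The one thing not provided is flatness, and that is where this attempt stops. Knowing that $A$ is not flat would not settle the question either, because some other flat $R'$ might receive a map from $A$. To prove Theorem A we must exclude every flat $R'$ with $R'/\mathfrak mR'\ne0$. We shall use flatness through these textbook facts.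

* (F1) If $R'$ is flat over $R$ and $\lambda:R^a\to R^b$ is linear, then $\ker(\lambda\otimes R')$ is the image of $\ker\lambda\otimes_RR'$, that is, the $R'$-span of $\ker\lambda$.
* (F2) If $R$ is a domain with fraction field $K$ and $R'$ is flat, then $R'\to R'\otimes_RK$ is injective.
* (F3) A flat algebra $C$ over a local ring $(E,\mathfrak n)$ with $C/\mathfrak nC\ne0$ is faithfully flat; then $IC\cap E=I$ (contraction along $E\to C$) for every ideal $I$ of $E$.
* (F4) Flatness is preserved under base change.

By (F2), an identity that holds over $K$ holds in $R'$. So we look for identities that all full sets satisfy generically, and then ask what they force near $o$.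

## 5. Identities from the three pairings of the four points

Write $x_i,y_i,z_i$ for $P_i(x),P_i(y),P_i(z)$. Generically, two of the $P_i$ lie in the $(x,y)$-plane and two on the $z$-axis, but in $A$ we cannot see which. So we use expressions attached to all three partitions $\sigma=\{ij|kl\}$ of $\{1,2,3,4\}$ into two pairs:
$$G_\sigma=y_iz_j+y_jz_i+y_kz_l+y_lz_k,\qquad F_\sigma=x_iz_j+x_jz_i+x_kz_l+x_lz_k .\tag{4}$$
Put also
$$g=4v_1^2u_1u_2u_3\kappa=4\bigl(t_{11}^2t_{21}t_{31}+t_{11}t_{22}^2t_{31}\bigr)\in R .\tag{5}$$

**Lemma 2.** In $A\otimes_RK$ one has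

* (i) $t_{m2}G_\sigma=t_{m1}F_\sigma$ for $m=1,2,3$ and every $\sigma$;
* (ii) $G_\sigma^3=gG_\sigma$ for every $\sigma$;
* (iii) $\sum_\sigma G_\sigma^2=2g$.

*Proof.* **Step 1: reduction to geometric points.** $A\otimes_RK$ is a quotient of the finite étale $K$-algebra $B_K^{\otimes4}$, hence a finite product of fields algebraic over $K$. Each of these fields embeds in $\Omega$ over $K$. So an element of $A\otimes K$ is zero once every $K$-homomorphism $A\otimes K\to\Omega$ kills it. Such a homomorphism amounts to $K$-homomorphisms $P_1,\dots,P_4:B_K\to\Omega$ satisfying $\det(T-f\mid B_K)=\prod_i(T-f(P_i))$ for all $f\in B_K$ (specialize the $X$'s to elements of $K$). Each $P_i$ is one of the $Q_j$.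

**Step 2: the $P_i$ are the $Q_j$ in some order.** For $i\ne j$ the set $\{f\in B_K: f(Q_i)=f(Q_j)\}$ is a $K$-subspace, and it is proper since $Q_i\neq Q_j$. The field $K$ is infinite, so some $f\in B_K$ lies in none of these finitely many subspaces. As $B\otimes_R\Omega\cong\Omega^4$ by the $Q_j$, we have
$$\prod_i(T-f(P_i))=\det(T-f\mid B_K)=\prod_j(T-f(Q_j)),$$
and this has distinct roots. Hence the $P_i$ are distinct, so $(P_i)$ is a permutation of $(Q_j)$.

**Step 3: evaluation.** Let $a,b$ be the indices of the points among $Q_1,Q_2$, and $c,d$ those among $Q_3,Q_4$. By (2), $z_a=z_b=0$, the functions $x,y$ vanish at $c$ and $d$, and $z_d=-z_c$.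

* For $\sigma=\{ab|cd\}$, every term of (4) is zero, so $G_\sigma=F_\sigma=0$.
* For $\sigma=\{ac|bd\}$, we get $G_\sigma=y_az_c+y_bz_d=(y_a-y_b)z_c$ and likewise $F_\sigma=(x_a-x_b)z_c$. If $\epsilon$ is the sign of $P_a$, then $y_a-y_b=-2\epsilon\varphi_0v_1$ and $x_a-x_b=-2\epsilon\varphi_0v_2$. So $G_\sigma=v_1\tau$ and $F_\sigma=v_2\tau$ with $\tau=-2\epsilon\varphi_0z_c=\pm2\varphi_0\psi_0$, and $\tau^2=4(-u_1u_2)(-u_3\kappa)=4u_1u_2u_3\kappa$.
* For $\sigma=\{ad|bc\}$, the same holds with $z_d=-z_c$ in place of $z_c$, so $G_\sigma=-v_1\tau$ and $F_\sigma=-v_2\tau$.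

In all cases $G_\sigma=v_1\tau_\sigma$ and $F_\sigma=v_2\tau_\sigma$ with $\tau_\sigma\in\{0,\tau,-\tau\}$. Identity (i) reads $u_mv_2v_1\tau_\sigma=u_mv_1v_2\tau_\sigma$. Since $(v_1\tau)^2=g$, (ii) holds, and in (iii) the sum is $0+g+g$. $\square$

## 6. The weight argument: $G_\sigma$ lies in $(t_{11},t_{21},t_{31})$

Identities (ii) and (iii) say roughly that $g$ is a square. Alone they contradict nothing. Let $R'=R[w]/(w^2-g)$, which is free of rank $2$ over $R$ with nonzero fibre at $o$. The assignment of $0,w,-w$ to the three $\sigma$'s satisfies $G_\sigma^3=gG_\sigma$ and $\sum G_\sigma^2=2g$. So we must use (i). It says that $(G_\sigma,F_\sigma)$ is proportional to $(v_1,v_2)$. In weights, $G_\sigma=v_1\tau_\sigma$ has weight $0$, so $\tau_\sigma$ "should" have weight $1$ and be a combination of $u_1,u_2,u_3$. The next lemma makes this precise over $R$, and flatness then carries it to $R'$.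

**Lemma 3.** Let $\lambda:R^2\to R^3$ be $\lambda(\alpha,\beta)=(t_{m2}\alpha-t_{m1}\beta)_{m=1,2,3}$. Then $\ker\lambda$ is generated by $(t_{l1},t_{l2})$, $l=1,2,3$.

*Proof.* Let $(\alpha,\beta)\in\ker\lambda$. Dividing $u_mv_2\alpha=u_mv_1\beta$ by $u_m$ gives $v_2\alpha=v_1\beta$ in the UFD $P$. As $v_1,v_2$ are coprime, $\alpha=v_1h$ and $\beta=v_2h$ with $h\in P$. Since $\alpha$ has weight $0$ and $v_1$ has weight $-1$, $h$ has weight $1$. So $h=\sum_lu_lr_l$ with $r_l\in R$, by Section 1. Hence $(\alpha,\beta)=\sum_lr_l(t_{l1},t_{l2})$. Conversely, $t_{m2}t_{l1}=u_mu_lv_1v_2=t_{m1}t_{l2}$. $\square$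

## 7. Frobenius powers against a fourth-degree form

After Section 6 we shall know that $G_\sigma$ is a combination of $t_{11},t_{21},t_{31}$. To turn this into a contradiction we specialize to a polynomial ring. Let $R_1=k[s_1,s_2,s_3]$ and $\mathfrak m_1=(s_1,s_2,s_3)$. Make $R_1$ an $R$-algebra by $t_{ij}\mapsto s_i$; this is the restriction to $R$ of $u_i\mapsto s_i$, $v_j\mapsto1$. Then $\mathfrak mR_1=\mathfrak m_1$, and by (5)
$$g\mapsto g_1:=4s_1s_2s_3(s_1+s_2).$$

Where can a contradiction come from? If $G\in\mathfrak m_1C$ and $G^2=g_1$, taking ordinary powers gives $g_1^{(q+1)/2}=G^{q+1}\in\mathfrak m_1^{q}C$. That is no contradiction, as $g_1^{(q+1)/2}$ has degree $2q+2\ge q$. In characteristic $p$, with $q$ a power of $p$, we have more: $(\sum s_l\eta_l)^q=\sum s_l^q\eta_l^q$, so $G^{q}$ lies in the much smaller ideal $(s_1^q,s_2^q,s_3^q)C$. A monomial outside this ideal can have degree up to $3q-3$, which leaves room for degree $2q+2$. With only two variables, all monomials of degree $\ge 2q-1$ would lie in the ideal, and there would be no room; this is why three rows $u_1,u_2,u_3$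 are useful.

**Lemma 4.** Let $\operatorname{char}k=p$ be odd, $q=p^2$, $n=(q-1)/2$, $J=(s_1^q,s_2^q,s_3^q)$. Then $2g_1^{\,n+1}\notin J$. Moreover $\mathfrak m_1^{3q-2}\subset J$.

*Proof.* Up to a nonzero constant, $g_1^{n+1}=(s_1s_2s_3)^{n+1}(s_1+s_2)^{n+1}$. Taking $s_1^ps_2^{n+1-p}$ from the last power, we see the monomial
$$s_1^{\,n+1+p}\,s_2^{\,2(n+1)-p}\,s_3^{\,n+1}\quad\text{with coefficient }\binom{n+1}{p}.$$
*The coefficient is nonzero.* The base-$p$ expansion is
$$n+1=\frac{p^2+1}2=\frac{p-1}2\cdot p+\frac{p+1}2,$$
where both digits are at most $p-1$ because $p\ge3$. Lucas' theorem computes binomial coefficients modulo $p$ digit by digit, and $p$ has digits $1,0$. So $\binom{n+1}p\equiv\binom{(p-1)/2}{1}\binom{(p+1)/2}{0}=\frac{p-1}2\not\equiv0\pmod p$.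

*The exponents are at most $q-1=2n$.* First, $n+1+p\le2n$ means $p+1\le n=\frac{(p-1)(p+1)}2$, which holds since $p\ge3$. Second, $2(n+1)-p\le2n$ as $p\ge2$. Third, $n+1\le2n$.

A polynomial lies in the monomial ideal $J$ only if all its monomials do, and this monomial does not. Hence $g_1^{n+1}\notin J$, and $2$ is invertible. For the last claim, a monomial with all exponents $\le q-1$ has degree $\le3q-3$. $\square$

For $p=3$ this is the monomial $s_1^8s_2^7s_3^5$ in $g_1^5$, with coefficient $\binom53=10\equiv1$ up to the constant, and $J=(s_1^9,s_2^9,s_3^9)$. The choice $q=p$ would not do for all $p$. With $n=(p-1)/2$ the monomials of $g_1^{n+1}$ have exponents $n+1+i,\ 2n+2-i,\ n+1$, and these are all $\le 2n$ only if $2\le i\le n-1$. There is no such $i$ for $p=3,5$.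

**Lemma 5.** Let $\operatorname{char}k=p$ be odd, with $q,n,J$ as in Lemma 4. Let $C$ be an $R_1$-algebra containing elements $\bar G_\sigma\in\mathfrak m_1C$ (three values of $\sigma$) with $\bar G_\sigma^3=g_1\bar G_\sigma$ and $\sum_\sigma\bar G_\sigma^2=2g_1$. Then $2g_1^{n+1}\in JC$.

*Proof.* Write $\bar G_\sigma=\sum_ls_l\eta_l$ with $\eta_l\in C$. As $C$ has characteristic $p$, $\bar G_\sigma^q=\sum_ls_l^q\eta_l^q\in JC$, so $\bar G_\sigma^{q+1}\in JC$. On the other hand $\bar G_\sigma^4=g_1\bar G_\sigma^2$, so by induction $\bar G_\sigma^{2m}=g_1^{m-1}\bar G_\sigma^2$ for $m\ge1$. With $m=n+1$ and $2(n+1)=q+1$ this gives $g_1^n\bar G_\sigma^2=\bar G_\sigma^{q+1}\in JC$. Sum over $\sigma$: $g_1^n\cdot2g_1\in JC$. $\square$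

## 8. Every flat neighborhood of $o$ is excluded: proof of Theorem A

Suppose $S'\to S$ is flat, its image contains $o$, and $Z_{S'}/S'$ has a full set of sections.

**Step 1: to algebra.** Replace $S'$ by an affine open containing a point over $o$. Now $S'=\operatorname{Spec}R'$ with $R'$ flat over $R$ and $R'/\mathfrak mR'\ne0$, and the full set gives an $R$-homomorphism $A\to R'$. Keep the notation $G_\sigma,F_\sigma$ for the images in $R'$.

**Step 2: bring the generic identities into $R'$.** The map $A\otimes_RK\to R'\otimes_RK$ shows that (i)–(iii) hold in $R'\otimes_RK$. By (F2) they hold in $R'$.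

**Step 3: place $G_\sigma$ in an ideal.** By (i), $(G_\sigma,F_\sigma)\in\ker(\lambda\otimes R')$. By (F1) and Lemma 3 this kernel is the $R'$-span of the $(t_{l1},t_{l2})$. Hence $G_\sigma\in(t_{11},t_{21},t_{31})R'$.

**Step 4: specialize.** Let $C=R'\otimes_RR_1$. By (F4) it is flat over $R_1$. Since $R_1/\mathfrak m_1=k=R/\mathfrak m$, we have $C/\mathfrak m_1C=R'/\mathfrak mR'\ne0$. The images $\bar G_\sigma$ of $G_\sigma$ lie in $(s_1,s_2,s_3)C=\mathfrak m_1C$, and (ii), (iii) become the hypotheses of Lemma 5. So $2g_1^{n+1}\in JC$.

**Step 5: descend to $R_1$.** Localize at $R_1\setminus\mathfrak m_1$. The map $(R_1)_{\mathfrak m_1}\to C_{\mathfrak m_1}$ is flat with nonzero closed fibre, hence faithfully flat by (F3), and $2g_1^{n+1}\in J(R_1)_{\mathfrak m_1}$. So $e\cdot2g_1^{n+1}\in J$ for some $e\in R_1\setminus\mathfrak m_1$. By Lemma 4 the ideal $\mathfrak m_1/J$ of $R_1/J$ is nilpotent, so $e$, whose image in $R_1/\mathfrak m_1=k$ is nonzero, is a unit modulo $J$. Therefore $2g_1^{n+1}\in J$, which contradicts Lemma 4.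

Finally, if $\{S_i\to S\}$ were an fppf or fpqc covering with full sets of sections, some $S_i\to S$ would be flat with $o$ in its image, and this has just been excluded. $\blacksquare$

## 9. Adding disjoint sections: rank $N\ge4$

Let $Z_N=Z\sqcup\coprod_{N-4}S$, that is, $B_N=B\times R^{N-4}$, and let $\varepsilon=(1,0)\in B_N$. The purpose of this section is to recover a full set for $Z$ from one for $Z_N$.

**Step 1: sort the sections.** Suppose $Z_N$ has a full set $P_1,\dots,P_N$ over a flat $R'$ with a prime $\mathfrak q$ over $o$. Replace $R'$ by $R'_{\mathfrak q}$, which is still flat over $R$ and has a point over $o$. Each $P_i(\varepsilon)$ is an idempotent of a local ring, so it is $0$ or $1$. By (3) for $f=\varepsilon$, $\prod_i(T-P_i(\varepsilon))=(T-1)^4T^{N-4}$. Reducing to the residue field, we see that exactly four of the $P_i(\varepsilon)$ equal $1$. These four $P_i$ kill $1-\varepsilon$, which generates the kernel of $B_N\to B$, so they factor through $B$.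

**Step 2: the four sections are full.** Let $R''$ be an $R'$-algebra and $f\in B\otimes_RR''$. Apply (3) to $(f,0)=(f,0)\varepsilon$. The $P_i$ with $P_i(\varepsilon)=0$ give the value $0$, so
$$T^{N-4}\det(T-f\mid B)=T^{N-4}\prod_{P_i(\varepsilon)=1}\bigl(T-f(P_i)\bigr).$$
Cancel $T^{N-4}$, which is a nonzerodivisor in $R''[T]$. The four sections form a full set for $Z$ over $R'$, contradicting Theorem A. This proves Theorem B(1).

The same argument works over $R/\mathfrak m^c$: given a nonzero flat $R'$, localize at any prime, and a full set for $Z_N$ gives one for $Z$ over a nonzero flat $R/\mathfrak m^c$-algebra.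

## 10. Artinian bases and characteristic zero

**Theorem B(2).** By Section 9 it suffices to treat $N=4$. Write $R_c=R/\mathfrak m^c$. The proof of Theorem A used the fraction field $K$, which is no longer available over $R_c$. We replace it by one denominator $r$, and control the loss with the Artin–Rees lemma: for a finitely generated module $M$ over a Noetherian ring and a submodule $M'$, there is $a$ with $\mathfrak m^cM\cap M'=\mathfrak m^{c-a}(\mathfrak m^aM\cap M')$ for $c\ge a$.

**Step 1: the choice of $c$.** Consider the finitely many elements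
$$\vartheta\in\bigl\{\,t_{m2}G_\sigma-t_{m1}F_\sigma,\quad G_\sigma^3-gG_\sigma,\quad \textstyle\sum_\sigma G_\sigma^2-2g\,\bigr\}\subset A.$$
By Lemma 2 each becomes $0$ in $A\otimes_RK$, so there is $0\ne r\in R$ with $r\vartheta=0$ in $A$ for all of them. By Artin–Rees there are $a,a'$ such that, for $c\ge a$ and $b\ge a'$ respectively,
$$\mathfrak m^c\cap rR\subset r\,\mathfrak m^{c-a},\qquad \mathfrak m^bR^3\cap\operatorname{im}\lambda\subset\mathfrak m^{b-a'}\operatorname{im}\lambda.$$
Two consequences follow.

* If $rw\in\mathfrak m^c$, then $rw\in r\mathfrak m^{c-a}$, and $w\in\mathfrak m^{c-a}$ because $R$ is a domain. So $(\mathfrak m^c:r)\subset\mathfrak m^{c-a}$.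
* If $w\in R^2$ satisfies $\lambda(w)\in\mathfrak m^bR^3$, then $\lambda(w)\in\mathfrak m^{b-a'}\lambda(R^2)=\lambda(\mathfrak m^{b-a'}R^2)$, so $w\in\ker\lambda+\mathfrak m^{b-a'}R^2$. By Lemma 3, $\ker(\lambda\otimes R_b)$ is contained in the submodule $M_b\subset R_b^2$ generated by the $(t_{l1},t_{l2})$ together with $\mathfrak m^{b-a'}R_b^2$. Only this containment is asserted and used.

With $q=p^2$ choose $b\ge\max(a'+1,\,3q-2)$ and put $c=a+b$.

**Step 2: the identities modulo $\mathfrak m^b$.** Suppose $R'\ne0$ is flat over $R_c$ and $Z_{R'}$ has a full set of sections. We get $A\to R'$, and $r\vartheta=0$ in $R'$. By (F1) for multiplication by $r$ on $R_c$,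
$$\vartheta\in\operatorname{Ann}_{R_c}(r)R'=\bigl((\mathfrak m^c:r)/\mathfrak m^c\bigr)R'\subset\mathfrak m^{c-a}R'=\mathfrak m^bR'.$$
So (i)–(iii) hold in $R''=R'/\mathfrak m^bR'$, which is flat over $R_b$. Moreover $R''/\mathfrak mR''=R'/\mathfrak mR'\ne0$: if $R'=\mathfrak mR'$, then $R'=\mathfrak m^cR'=0$.

**Step 3: place $G_\sigma$ in $\mathfrak mR''$.** By (i), $(G_\sigma,F_\sigma)\in\ker(\lambda\otimes R'')$. By (F1) this is the $R''$-span of $\ker(\lambda\otimes R_b)$, so it lies in the $R''$-span of $M_b$. Hence $G_\sigma\in(t_{11},t_{21},t_{31})R''+\mathfrak m^{b-a'}R''\subset\mathfrak mR''$, as $b-a'\ge1$.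

**Step 4: contradiction.** Put $C=R''\otimes_{R_b}R_1/\mathfrak m_1^b$, which makes sense because $\mathfrak m^bR_1=\mathfrak m_1^b$. It is flat over the local ring $R_1/\mathfrak m_1^b$, with $C/\mathfrak m_1C=R''/\mathfrak mR''\ne0$, hence faithfully flat. The images of the $G_\sigma$ lie in $\mathfrak m_1C$ and satisfy the hypotheses of Lemma 5, so $2g_1^{n+1}\in JC$. By (F3), $2g_1^{n+1}\in J+\mathfrak m_1^b$. But $J+\mathfrak m_1^b=J$ since $b\ge3q-2$. This contradicts Lemma 4.

So no nonempty flat scheme over $\operatorname{Spec}R_c$ carries a full set of sections of $Z$ (pass to a nonempty affine open), nor, by Section 9, of $Z_N$. If $k$ is finite, $R_c$ is a finite local ring. $\blacksquare$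

**Theorem B(3).** Lemmas 2 and 3 hold in every characteristic other than $2$; it is Lemmas 4 and 5 that need characteristic $p$. So in characteristic $0$ we reduce modulo an odd prime.

**Step 1: integral models.** For any ring $\Lambda$ let $R_\Lambda=\Lambda[u_iv_j]\subset\Lambda[u,v]$. It is free over $\Lambda$ on monomials, so its formation commutes with base change. The formulas of Section 1 have integer coefficients, and the verification of (1) and the linear independence did not use $\operatorname{char}\ne2$. So they give an algebra $B_{\mathbb Z}$, free over $R_{\mathbb Z}$ with basis $1,x,y,z$. Let $B_\Lambda=B_{\mathbb Z}\otimes_{R_{\mathbb Z}}R_\Lambda$ and $B_{N,\Lambda}=B_\Lambda\times R_\Lambda^{N-4}$. If $\Lambda$ is a field of characteristic $\ne2$, this is the algebra $B_N$ above, since the multiplication tables agree.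

**Step 2: one algebra near $o$.** Let $k$ have characteristic $0$, and suppose $B_{N,k}$ has a full set of sections fppf-locally on $\operatorname{Spec}R_k$. Some member of the covering has a point over $o$. An affine open neighborhood of that point is the spectrum of a flat finitely presented $R_k$-algebra $R'$ with $R'/(t_{ij})R'\ne0$, and a full set exists over $R'$.

**Step 3: descend to a finitely generated ring.** We have $R_k=\varinjlim R_\Lambda$ over the finitely generated subrings $\Lambda\subset k$. By the limit theorems (EGA IV$_3$, 8.8.2 and 11.2.6) there are such a $\Lambda$ and a flat finitely presented $R_\Lambda$-algebra $R'_\Lambda$ with $R'_\Lambda\otimes_\Lambda k=R'$ (equivalently $R'_\Lambda\otimes_{R_\Lambda}R_k=R'$), to which the sections descend. On the last point: a section is given by the images of the finitely many basis elements of $B_{N,\Lambda}$, subject to finitely many equations. After enlarging $\Lambda$, the identity (3) for the generic element, again finitely many equations, also holds over $R'_\Lambda$. By Lemma 1 the sections form a full set there.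

**Step 4: keep a point over $o$.** The $\Lambda$-algebra $R'_\Lambda/(t_{ij})$ is finitely generated, and it is nonzero after $\otimes_\Lambda k$. By generic freeness, after localizing $\Lambda$ at a nonzero element, it is free over $\Lambda$; it is nonzero because it still becomes $R'/(t_{ij})R'\ne0$ over $k$.

**Step 5: go to a finite field.** Since $\Lambda$ is a domain of characteristic $0$, $\Lambda[1/2]\ne0$. Let $F$ be the residue field of a maximal ideal of $\Lambda[1/2]$. As $\Lambda[1/2]$ is finitely generated over $\mathbb Z$, $F$ is finite, and its characteristic is odd because $2$ is invertible in it. Base change along $\Lambda\to F$ gives the flat $R_F$-algebra $R'_\Lambda\otimes_\Lambda F$, with a full set of sections of $B_{N,F}$. Its quotient by $(t_{ij})$ is $\bigl(R'_\Lambda/(t_{ij})\bigr)\otimes_\Lambda F\neq0$ by freeness, so its spectrum meets the fibre over $o$. This contradicts Theorem A and Theorem B(1). $\blacksquare$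

## 11. Rank three and the factored binary cubic

We complete Theorem C with $N=3$. By Section 3 we may assume that $S=\operatorname{Spec}R$ and that $B$ has an $R$-basis $1,\omega',\theta'$.

**Step 1: a normal form for the multiplication.** Write $\omega'\theta'=e_0+e_1\omega'+e_2\theta'$ and put $\omega=\omega'-e_2$, $\theta=\theta'-e_1$. Then $1,\omega,\theta$ is a basis and $\omega\theta=e_0+e_1e_2=:\nu\in R$. Write $\omega^2=\mu+b\omega+a\theta$ and $\theta^2=\ell+d\omega+c\theta$. Associativity determines $\mu,\nu,\ell$:

* $\omega^2\cdot\theta=\mu\theta+b\nu+a(\ell+d\omega+c\theta)$ must equal $\omega\cdot\omega\theta=\nu\omega$. The coefficients of $\omega$ and $\theta$ give $\nu=ad$ and $\mu=-ac$.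
* $\omega\cdot\theta^2=\ell\omega+d(\mu+b\omega+a\theta)+c\nu$ must equal $\omega\theta\cdot\theta=\nu\theta$. The coefficient of $\omega$ gives $\ell=-bd$.

So
$$\omega^2=-ac+b\omega+a\theta,\qquad\theta^2=-bd+d\omega+c\theta,\qquad\omega\theta=ad.\tag{6}$$

**Step 2: a ring where three solutions exist.** The table (6) has four parameters $a,b,c,d$. We read them as the coefficients of a binary cubic and factor it:
$$aX^3+bX^2Y+cXY^2+dY^3=\prod_{i=1}^3(\alpha_iX+\beta_iY).$$
Let $C=\bigoplus_mC_m\subset\mathbb Z[\alpha_1,\beta_1,\alpha_2,\beta_2,\alpha_3,\beta_3]$, where $C_m$ is spanned by the monomials of degree $m$ in $(\alpha_i,\beta_i)$ for each $i=1,2,3$. It is generated as a ring by $C_1$, and $\operatorname{rank}_{\mathbb Z}C_m=(m+1)^3$. For $\{i,j,l\}=\{1,2,3\}$ put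
$$\omega_i=\beta_i\alpha_j\alpha_l,\quad\theta_i=\alpha_i\beta_j\beta_l,\quad a=\alpha_1\alpha_2\alpha_3,\quad d=\beta_1\beta_2\beta_3,\quad b=\sum_i\omega_i,\quad c=\sum_i\theta_i.$$
The eight elements $a,d,\omega_i,\theta_i$ are the monomials spanning $C_1$. Multiplying out monomials gives
$$\omega_i\omega_j=a\theta_l,\qquad\theta_i\theta_j=d\omega_l,\qquad\omega_i\theta_i=ad .\tag{7}$$
Therefore
$$\omega_i^2=b\omega_i-\omega_i(\omega_j+\omega_l)=b\omega_i-a(\theta_l+\theta_j)=b\omega_i-a(c-\theta_i)=-ac+b\omega_i+a\theta_i,$$
and in the same way $\theta_i^2=c\theta_i-d(\omega_l+\omega_j)=-bd+d\omega_i+c\theta_i$. So each pair $(\omega_i,\theta_i)$ satisfies (6).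

**Step 3: $C$ is free of rank $6$ over the parameters.** This will give a flat covering. Let $\Lambda=\mathbb Z[a,b,c,d]$ be the abstract polynomial ring, graded with generators in degree $1$, acting on $C$ through the elements above. The claim is that $C$ is $\Lambda$-free with basis $1,\omega_1,\omega_2,\theta_1,\theta_2,\omega_1\theta_2$.

*Generation.* Let $\bar C=C/(a,b,c,d)C$. It is generated as a ring by the $\omega_i,\theta_i$, and $\omega_3=-\omega_1-\omega_2$, $\theta_3=-\theta_1-\theta_2$ there. By (7) and (6), $\omega_i\omega_j=0$ and $\theta_i\theta_j=0$ for all $i,j$ (including $i=j$), and $\omega_i\theta_i=0$. From $\sum_j\omega_i\theta_j=\omega_ic=0$ and $\sum_i\omega_i\theta_j=b\theta_j=0$ we get $\omega_i\theta_j=-\omega_i\theta_l$ and $\omega_i\theta_j=-\omega_l\theta_j$ for $\{i,j,l\}=\{1,2,3\}$. Hence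
$$\omega_1\theta_2=-\omega_1\theta_3=\omega_2\theta_3=-\omega_2\theta_1=\omega_3\theta_1=-\omega_3\theta_2 .$$
So each $\omega_i\theta_j$ with $i\ne j$ is $\pm\omega_1\theta_2$, and $\omega_1\theta_2$ is annihilated by all $\omega_i,\theta_i$. Thus $\bar C$ is spanned over $\mathbb Z$ by the six listed elements. By graded Nakayama (induct on the degree, since $a,b,c,d$ have degree $1$ and $C$ lives in degrees $\ge0$) they generate $C$ over $\Lambda$. We obtain a graded surjection
$$\Lambda\oplus\Lambda(-1)^4\oplus\Lambda(-2)\to C.$$

*Counting.* In degree $m$ the ranks over $\mathbb Z$ are $\binom{m+3}3+4\binom{m+2}3+\binom{m+1}3$ and $(m+1)^3$. With $x=m+1$ they are equal by Worpitzky's identity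
$$\binom{x+2}3+4\binom{x+1}3+\binom x3=\frac{(x^3+3x^2+2x)+4(x^3-x)+(x^3-3x^2+2x)}6=x^3 .$$
A surjection of free abelian groups of equal finite rank is bijective. This proves the claim. In particular $\Lambda\subset C$.

**Step 4: a full set in the universal case.** Let $B_u$ be the $\Lambda$-submodule of $C^3$ spanned by $1$, $\omega=(\omega_i)_i$, $\theta=(\theta_i)_i$. By (6) in each coordinate it is a subalgebra. Let $\delta$ be the determinant of the $3\times3$ matrix with rows $(1,\omega_i,\theta_i)$. At $\alpha_1=\alpha_2=\alpha_3=1$, $(\beta_1,\beta_2,\beta_3)=(0,1,-1)$ the rows are $(1,0,-1)$, $(1,1,0)$, $(1,-1,0)$, with determinant $2$. So $\delta\ne0$. Since $C$ is a domain containing $\Lambda$, a $\Lambda$-linear relation among $1,\omega,\theta$ must be trivial, and $B_u$ is free over $\Lambda$ with basis $1,\omega,\theta$.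

Let $P_i:B_u\to C$ be the projections. Over $L=\operatorname{Frac}C$ the map $(P_1,P_2,P_3):B_u\otimes_\Lambda L\to L^3$ has matrix of determinant $\delta\neq0$, so it is an isomorphism of algebras. Hence for the generic element $f=X_0+X_1\omega+X_2\theta$ we have $\det(T-f\mid B_u)=\prod_i(T-f(P_i))$ over $L[X]$. Both sides have coefficients in $C[X]$, so the identity holds over $C[X]$. By Lemma 1, $P_1,P_2,P_3$ is a full set of sections of $B_u$ over $C$.

**Step 5: the general case.** Given $B/R$ with (6), map $\Lambda\to R$ by the elements $a,b,c,d$ of $R$. Then $B\cong B_u\otimes_\Lambda R$, because both are free with the same multiplication table. So $B$ has a full set of sections over $R'=C\otimes_\Lambda R$, which is free of rank $6=3!$ over $R$. $\blacksquare$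

**Remark.** The fibre of the counterexample at $o$ is $\operatorname{Spec}k[x,y,z]/(x,y,z)^2$, the rank-$4$ scheme of embedding dimension $3$. By Theorem C, $4$ is the smallest rank in which a failure occurs.
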